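
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Cancellation laws for equidecomposability types:\\ independence at distinct primes}


\begin{abstract}
For a countably complete Boolean algebra with a group of automorphisms, let $C(N)$ be the law $N\cdot\xi=N\cdot\eta\rightarrow\xi=\eta$ for equidecomposability types. We prove the conjecture that the laws $C(N)$, $N\in Z$, imply $C(M)$ if and only if every prime factor of $M$ divides a member of $Z$. For every set $P$ of primes we construct a type semigroup in which division by each prime of $P$ is possible and unique, while for every $d\ge 2$ without prime factors in $P$ there are types $\xi,\eta$ with $m\cdot\xi=m\cdot\eta$ exactly when $d\mid m$. The failure of cancellation is proved with a Borel determinacy argument on the free product of two cyclic groups of order $d$. We also classify the sets of laws that can hold together, and treat the corresponding laws for the order on types.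
\end{abstract}

\section{Introduction}

\subsection{Types and cancellation}

Let $\mathbf B$ be a Boolean algebra and $G$ a group of automorphisms of $\mathbf B$. Two elements $u,v\in\mathbf B$ are \emph{equidecomposable}, $u\sim v$, if $u$ is a disjoint union of $u_1,\dots,u_n$, $v$ is a disjoint union of $v_1,\dots,v_n$, and for each $i$ some member of $G$ takes $u_i$ to $v_i$. This is an equivalence relation (transitivity follows by passing to a common refinement). The class $(u)$ of $u$ is its \emph{equidecomposability type}. Types are added by
\[
(u)+(v)=(u\vee v)\qquad\text{if } u\wedge v=0 .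
\]
The sum does not depend on the disjoint representatives, since equidecompositions of two disjoint pieces can be put together. It is undefined if the two types have no disjoint representatives. We say that the types are \emph{closed under $+$} if any two types have disjoint representatives. Then the types form a commutative semigroup with neutral element $(0)$, and $N\cdot\xi=\xi+\dots+\xi$ ($N$ summands) is defined for every type $\xi$ and every positive integer $N$.

Closure under $+$ is a mild requirement. By a construction of Tarski, one replaces $\mathbf B$ by the algebra $\mathbf C$ of infinite sequences of members of $\mathbf B$, and $G$ by its wreath product $H$ with $\mathrm{Symm}\,\omega$. The types of $(\mathbf C,H)$ are closed under $+$, the embedding $b\mapsto(b,0,0,\dots)$ preserves and reflects equidecomposability, and $\mathbf C$ is countably complete if and only if $\mathbf B$ is. Here \emph{countably complete} means that every countable subset has a supremum.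

From now on, an \emph{admissible pair} is a pair $(\mathbf B,G)$ with $\mathbf B$ countably complete and with types closed under $+$. For such a pair consider the \emph{cancellation laws}
\[
C(N):\qquad N\cdot\xi=N\cdot\eta\ \rightarrow\ \xi=\eta\qquad\text{for all types }\xi,\eta .
\]
In words: if $N$ disjoint copies of $u$ can be cut into finitely many pieces and reassembled into $N$ disjoint copies of $v$, then one copy of $u$ can be reassembled into one copy of $v$. In the simplest case, $\mathbf B$ the algebra of all subsets of $\omega$ and $G=\mathrm{Symm}\,\omega$, the type of a set is its cardinality, and all laws hold. (Any two infinite sets are equidecomposable, by splitting both into two infinite parts; the complements of these parts in $\omega$ are then infinite too.) In general the laws can fail, and the question is how they depend on each other. Two dependences are purely formal.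

\begin{lemma}\label{lem:formal}
In every admissible pair:
\begin{enumerate}
\item[(1)] if $C(N)$ holds and $r\mid N$, then $C(r)$ holds;
\item[(2)] if $C(m)$ and $C(n)$ hold, then $C(mn)$ holds; and $C(1)$ holds trivially.
\end{enumerate}
Hence $C(N)$ holds if and only if $C(p)$ holds for every prime $p\mid N$.
\end{lemma}

\begin{proof}
If $r\xi=r\eta$, multiply by $N/r$ to get $N\xi=N\eta$, so $\xi=\eta$ by $C(N)$. If $m(n\xi)=m(n\eta)$, then $n\xi=n\eta$ by $C(m)$, and $\xi=\eta$ by $C(n)$. The last statement follows by writing $N$ as a product of primes.
\end{proof}

For a set $Z$ of positive integers and a positive integer $M$, we say that $(\forall N\in Z)\,C(N)\rightarrow C(M)$ is \emph{provable} if every admissible pair that satisfies all $C(N)$, $N\in Z$, satisfies $C(M)$. By Lemma~\ref{lem:formal} this is so whenever each prime factor of $M$ divides a member of $Z$. The conjecture in \cite{failure} is that there are no other implications. What has to be shown is that one prime says nothing about another: for instance, that $C(2)$ can fail while $C(3)$ holds.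

Among abstract commutative semigroups this is no problem, since the cyclic group of prime order $p$ satisfies $C(N)$ exactly when $p\nmid N$. But this group is not the type semigroup of any admissible pair. Write $\xi\le\eta$ if $\xi+\zeta=\eta$ for some type $\zeta$. Countable completeness yields a Cantor--Bernstein theorem (Proposition~\ref{prop:CB}): if $\xi\le\eta$ and $\eta\le\xi$ then $\xi=\eta$. In a group any two elements satisfy both inequalities, so a type semigroup that is a group is trivial. We therefore construct our examples from actual decompositions.

\subsection{Results}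

We work in ZFC. The conjecture is true.

\begin{theorem}\label{thm:conj}
Let $Z$ be a set of positive integers and $M$ a positive integer. Then $(\forall N\in Z)\,C(N)\rightarrow C(M)$ is provable if and only if every prime factor of $M$ is a factor of a member of $Z$.
\end{theorem}

It follows from a construction that handles all primes at once.

\begin{theorem}\label{thm:main}
Let $P$ be any set of primes. There is an admissible pair $(\mathbf B,G)$ whose type semigroup $\mathcal S$ has the following properties.
\begin{enumerate}
\item[(a)] For every $q\in P$ there is an additive map $\delta_q:\mathcal S\to\mathcal S$ with $q\cdot\delta_q(\xi)=\xi=\delta_q(q\cdot\xi)$ for all $\xi\in\mathcal S$. In particular $C(q)$ holds.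
\item[(b)] For every integer $d\ge2$ with no prime factor in $P$ there are $\xi_d,\eta_d\in\mathcal S$ such that, for all positive integers $m$,
\[
m\cdot\xi_d=m\cdot\eta_d\iff d\mid m .
\]
\end{enumerate}
\end{theorem}

In (a), $C(q)$ follows because $q\xi=q\eta$ gives $\xi=\delta_q(q\xi)=\delta_q(q\eta)=\eta$. The pair of Theorem~\ref{thm:main} decides all laws, and so gives a complete description of the sets of laws that can occur.

\begin{theorem}\label{thm:class}
A set $\Sigma$ of positive integers has the form $\{N: C(N)\text{ holds in }(\mathbf B,G)\}$ for some admissible pair $(\mathbf B,G)$ if and only if, for some set $P$ of primes, $\Sigma$ is the set of all $N$ whose prime factors all lie in $P$. Consequently, for arbitrary sets $Z,Y$ of positive integers, the implication $(\forall N\in Z)\,C(N)\rightarrow\bigvee_{M\in Y}C(M)$ holds in all admissible pairs if and only if some single $M\in Y$ has all its prime factors dividing members of $Z$.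
\end{theorem}

\begin{proof}[Proof of Theorems~\ref{thm:conj} and~\ref{thm:class} from Theorem~\ref{thm:main}]
For any admissible pair let $P=\{p\text{ prime}:C(p)\text{ holds}\}$. By Lemma~\ref{lem:formal}, $C(N)$ holds if and only if all prime factors of $N$ lie in $P$. Conversely let $P$ be any set of primes and take the pair of Theorem~\ref{thm:main}. Then $C(q)$ holds for $q\in P$ by (a). For a prime $p\notin P$, (b) with $d=p$ gives $p\,\xi_p=p\,\eta_p$ and $\xi_p\ne\eta_p$, so $C(p)$ fails. By Lemma~\ref{lem:formal}, $C(N)$ holds in this pair if and only if all prime factors of $N$ lie in $P$. This proves the classification.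

For the second statement, suppose first that all prime factors of some $M\in Y$ divide members of $Z$. If all $C(N)$, $N\in Z$, hold, then so do the laws $C(p)$ for the primes $p\mid M$, and hence $C(M)$. Now suppose that there is no such $M\in Y$. Let $P$ be the set of primes dividing members of $Z$, and take a pair in which exactly the laws $C(N)$ with all prime factors of $N$ in $P$ hold. Then $C(N)$ holds for all $N\in Z$, and $C(M)$ fails for all $M\in Y$. Theorem~\ref{thm:conj} is the case $Y=\{M\}$.
\end{proof}

The same holds for the order. Let $O(N)$ be the law $N\cdot\xi\le N\cdot\eta\rightarrow\xi\le\eta$.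

\begin{theorem}\label{thm:order}
In the pair constructed for Theorem~\ref{thm:main}, with the types $\xi_d,\eta_d$ constructed for part (b), $O(q)$ holds for all $q\in P$, and for $d\ge2$ with no prime factor in $P$, $m\cdot\xi_d\le m\cdot\eta_d$ holds if and only if $d\mid m$. In particular, $\xi_d$ and $\eta_d$ are incomparable. Theorems~\ref{thm:conj} and~\ref{thm:class} hold verbatim with $O$ in place of $C$.
\end{theorem}

\subsection{The idea}

Two demands pull in opposite directions. To make $C(d)$ fail we need sets $X$ and $Y$ such that $d$ copies of each make up the same set $\Omega$, but $X\not\sim Y$. We let two cyclic groups $\langle a\rangle$, $\langle b\rangle$ of order $d$ act on $\Omega$, with $X$ meeting every $\langle a\rangle$-orbit and $Y$ meeting every $\langle b\rangle$-orbit in one point. To make $C(q)$ true we want to divide types by $q$. So we multiply the space by many copies of $\mathbb Z_q=\mathbb Z/q\mathbb Z$ and let the group move these new coordinates. A set that does not depend on a given coordinate is cut by that coordinate into $q$ equivalent parts. The danger is that the new motions make $X$ and $Y$ equidecomposable.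

What survives is a count. Any single equidecomposition moves only finitely many of the new coordinates. Counting over the finite set of their values forgets them, and leaves an integer-valued transport problem on $\Omega$: to carry $R$ units of mass from each point of $X$ to the points of $Y$, so that each point of $Y$ receives $R$ units. If the equidecomposition is between single copies of $X$ and $Y$, then $R$ is a product of primes in $P$; if it is between $m$ copies of each, $R$ is $m$ times such a product. The core of the proof, Theorem~\ref{thm:div}, says that for the right $\Omega$ this is impossible by Borel means unless $d\mid R$. Its proof is a game argument adapted from the method of Marks \cite{marks}, and uses the Borel determinacy theorem of Martin \cite{martin}.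

\section{The smallest case by hand}\label{sec:two}

This section shows the whole argument in a case that can be drawn on a line; it is not used later. Let $d=2$ and $q=3$, with a single new coordinate. Let $W=\langle a\rangle*\langle b\rangle$ with $a^2=b^2=1$. Its elements form a line
\[
\cdots\quad ba\quad b\quad 1\quad a\quad ab\quad aba\quad\cdots
\]
in which neighbors are joined alternately by $a$-edges $\{w,wa\}$ and $b$-edges $\{w,wb\}$. Left multiplication preserves the edges. The element $a$ acts as the reflection that exchanges $1$ and $a$, and $b$ as the reflection that exchanges $1$ and $b$. Let $\Omega$ be the compact space of all orientations $y$ of the edges; $W$ acts on $\Omega$. Let $X$ (resp.\ $Y$) be the set of orientations in which the edge $\{1,a\}$ (resp.\ $\{1,b\}$) points toward $1$. Then $\Omega=X\sqcup aX=Y\sqcup bY$, so two copies of $X$ and two copies of $Y$ both amount to $\Omega$.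

\begin{proposition}\label{prop:two}
The sets $X\times\mathbb Z_3$ and $Y\times\mathbb Z_3$ are not equidecomposable with respect to the algebra of Borel subsets of $\Omega\times\mathbb Z_3$ and the group $W\times\mathrm{Symm}(\mathbb Z_3)$.
\end{proposition}

\begin{proof}
\emph{Counting.} Suppose $X\times\mathbb Z_3=\bigsqcup_jU_j$ and $Y\times\mathbb Z_3=\bigsqcup_jV_j$ with $(\lambda_j,\rho_j)U_j=V_j$, finitely many $j$. Let $f_j(y)$ and $f_j'(y)$ be the numbers of $r\in\mathbb Z_3$ with $(y,r)\in U_j$ and $(y,r)\in V_j$, respectively. Since $\rho_j$ only permutes the values $r$, $f_j=f'_j\circ\lambda_j$. Moreover $\sum_jf_j=3\cdot1_X$ and $\sum_jf_j'=3\cdot1_Y$. Hence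
\[
3\cdot 1_X-3\cdot1_Y=\sum_j\bigl(f_j'\circ\lambda_j-f_j'\bigr).
\]

\emph{Separating $a$ from $b$.} Each $\lambda_j$ is a product of letters $a$, $b$, and one can pass from $f'_j$ to $f'_j\circ\lambda_j$ one letter at a time. For instance, $f\circ ab-f=(f\circ a-f)+(f^*\circ b-f^*)$ with $f^*=f\circ a$. Collecting the terms for each letter, we get Borel functions $h_a,h_b:\Omega\to\mathbb Z$ with
\[
3\cdot1_X-3\cdot1_Y=(h_a\circ a-h_a)+(h_b\circ b-h_b).
\]
Let $c=3\cdot1_X-(h_a\circ a-h_a)=3\cdot1_Y+(h_b\circ b-h_b)$. One may think of $c$ as a halfway distribution: it arises from $3\cdot1_X$ by moving mass between $y$ and $ay$ only, and turns into $3\cdot1_Y$ by moving mass between $y$ and $by$ only. So for all $y\in\Omega$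
\[
c(y)+c(ay)=3=c(y)+c(by).
\]

\emph{A threshold.} Since $3$ is odd, $A=\{y:c(y)\ge2\}$ is a Borel set that contains exactly one of $y,ay$ and exactly one of $y,by$, for every $y$.

\emph{The games.} Fix the orientation of the two edges at $1$: let $\sigma\in\{1,a\}$ and $\tau\in\{1,b\}$ be the endpoints to which $\{1,a\}$ and $\{1,b\}$ point. Players I and II then orient the other edges, going outward from $1$. Alternately, I orients the next edge on the right, starting with $\{a,ab\}$, and II the next edge on the left, starting with $\{b,ba\}$. Player II wins if the resulting orientation is in $A$. By Borel determinacy one of the players has a winning strategy.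

Suppose first that for each $\sigma$ there is a $\tau$ for which II has a winning strategy. We let these two strategies (for $\sigma=1$ and $\sigma=a$) play against each other. Orient $\{1,a\}$ toward $1$. In $y$ this is the position $\sigma=1$; in the reflected orientation $ay$ it is the position $\sigma=a$. Let the first strategy, with its $\tau$, orient the edges to the left of $1$. Let the second, with its own $\tau$, orient in the reflected picture the edges to the left of $1$; these are in $y$ the edges to the right of $a$. In each of the two plays, the first move of I is given by the $\tau$ of the other play, and each later move of I by the previous move of II in the other play. So both plays can go on forever, and they produce one $y$ with $y\in A$ and $ay\in A$, a contradiction.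

Otherwise there is a $\sigma$ such that I has a winning strategy for both values of $\tau$. Orient $\{1,b\}$ toward $1$. In $y$ this is the position $\tau=1$; in $by$ it is the position $\tau=b$. Orient $\{1,a\}$ both in $y$ and in $by$ as $\sigma$ prescribes; in the second case this orients the edge $\{b,ba\}$ of $y$. Then let the two strategies of I orient the edges to the right of $a$ in $y$ and in $by$. In each play, the first move of II is given by the $\sigma$ of the other play, and each later move of II by the previous move of I in the other play. We get $y\notin A$ and $by\notin A$, again a contradiction.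
\end{proof}

\begin{remark}
For $d=2$ the games could be avoided. The two sum conditions give $c\circ a=c\circ b$, so $c$ is invariant under $ab$. The measure that makes the orientations of the edges independent and uniform is $W$-invariant, and $ab$ acts on it as a Bernoulli shift, hence ergodically. So $c$ is almost everywhere equal to an integer constant, and twice this constant is $3$, which is impossible. For $d\ge3$ the conditions fix only sums over $d$ points and yield no such invariance. The games, on the other hand, work for all $d$.
\end{remark}

\section{Choice functions on cosets}\label{sec:omega}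

Fix $d\ge2$. Exponents $i,j<d$ range over $0,\dots,d-1$. Let $W=W_d=\langle a\rangle*\langle b\rangle$ with $a,b$ of order $d$. The edges of Section~\ref{sec:two} become left cosets: let $\Gamma$ be the (countable) set of all cosets $w\langle a\rangle$ and $w\langle b\rangle$, $w\in W$. An orientation becomes a choice of one point in each coset. So let
\[
\Omega_d=\prod_{\gamma\in\Gamma}\gamma=\{y:\Gamma\to W \;:\; y(\gamma)\in\gamma\text{ for all }\gamma\in\Gamma\},
\]
a compact metrizable space in the product topology, as $\Gamma$ is countable and each $\gamma$ is finite. The group $W$ acts on $\Omega_d$ by homeomorphisms,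
\[
(g\cdot y)(\gamma)=g\,y(g^{-1}\gamma).
\]
Put
\[
X_d=\{y\in\Omega_d:y(\langle a\rangle)=1\},\qquad Y_d=\{y\in\Omega_d:y(\langle b\rangle)=1\}.
\]
Since $(a^iy)(\langle a\rangle)=a^i\,y(\langle a\rangle)$, and similarly for $b$, we have
\begin{equation}\label{eq:one}
\begin{gathered}
\text{for every }y\in\Omega_d\text{ there is exactly one }i<d\text{ with }a^iy\in X_d\\
\text{and exactly one }j<d\text{ with }b^jy\in Y_d.
\end{gathered}
\end{equation}
Equivalently, $\Omega_d=\bigsqcup_{i<d}a^iX_d=\bigsqcup_{j<d}b^jY_d$.

For the games we need the tree-like structure of $\Gamma$. Every $w\in W$ has a unique reduced form, in which nontrivial powers of $a$ and of $b$ alternate; let $|w|$ be the number of these syllables. Let $W_a$ (resp.\ $W_b$) be the set of $w\ne1$ whose first syllable is a power of $a$ (resp.\ $b$). A coset $\gamma$ has a unique shortest element $w$, and its other elements are $w$ followed by one more syllable; let $|\gamma|=|w|$. If $w=1$, then $\gamma$ is $\langle a\rangle$ or $\langle b\rangle$. If $w\ne1$, all elements of $\gamma$ have the same first syllable. Hence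
\begin{equation}\label{eq:split}
\Gamma=\{\langle a\rangle,\langle b\rangle\}\sqcup\Gamma_a\sqcup\Gamma_b,\qquad \Gamma_a=\{\gamma:\gamma\subseteq W_a\},\quad\Gamma_b=\{\gamma:\gamma\subseteq W_b\}.
\end{equation}
All members of $\Gamma_a\cup\Gamma_b$ have $|\gamma|\ge1$, and only finitely many have a given $|\gamma|$.

Let $\gamma\in\Gamma_a$, and let $a^i$ $(1\le i<d)$ be the first syllable common to its elements. Deleting it gives a coset $\gamma'=a^{-i}\gamma$ whose shortest element has one syllable less and does not begin with a power of $a$. If this shortest element is $1$, then $\gamma$ has shortest element $a^i$, so $\gamma=a^i\langle b\rangle$ and $\gamma'=\langle b\rangle$; otherwise $\gamma'\in\Gamma_b$. Conversely, putting $a^i$ in front of the elements of a coset in $\{\langle b\rangle\}\cup\Gamma_b$ gives a coset in $\Gamma_a$. The same holds with $a$ and $b$ exchanged. So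
\begin{equation}\label{eq:rec}
\Gamma_a=\bigsqcup_{0<i<d}a^i\bigl(\{\langle b\rangle\}\cup\Gamma_b\bigr),\qquad
\Gamma_b=\bigsqcup_{0<j<d}b^j\bigl(\{\langle a\rangle\}\cup\Gamma_a\bigr),
\end{equation}
and here $|a^i\gamma'|=|\gamma'|+1$, $|b^j\gamma'|=|\gamma'|+1$. With \eqref{eq:split} this gives
\begin{equation}\label{eq:glue}
\Gamma=\{\langle a\rangle\}\sqcup\bigsqcup_{0\le i<d}a^i\bigl(\{\langle b\rangle\}\cup\Gamma_b\bigr)
=\{\langle b\rangle\}\sqcup\bigsqcup_{0\le j<d}b^j\bigl(\{\langle a\rangle\}\cup\Gamma_a\bigr).
\end{equation}
In these unions, different pairs $(i,\gamma')$, or $(j,\gamma')$, give different cosets. The first decomposition is shown for $d=3$ in Figure~\ref{fig:tree}.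

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \t/\lab in {90/1,210/a,330/a^2}{
\begin{scope}[rotate=\t]
\draw (1,0)--(2,0.5)--(2,-0.5)--cycle;
\draw[thick] (2,0.5)--(2.6,0.75)--(2.65,0.25)--cycle;
\draw[thick] (2,-0.5)--(2.6,-0.75)--(2.65,-0.25)--cycle;
\draw[densely dotted] (1.9,0) ellipse (1.2 and 1.1);
\end{scope}
\node at (\t:0.55) {\small $\lab$};
}
\draw[thick] (90:1)--(210:1)--(330:1)--cycle;
\node[right] at (1.25,2.1) {\small $\Sigma_0$};
\node[left] at (-2.85,-0.9) {\small $\Sigma_1$};
\node[right] at (2.85,-0.9) {\small $\Sigma_2$};
\end{tikzpicture}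
\caption{Part of the group $W_3$. Vertices are elements, thick triangles are cosets of $\langle a\rangle$, thin ones cosets of $\langle b\rangle$. Removing the central coset $\langle a\rangle=\{1,a,a^2\}$ leaves three families of cosets $a^i(\{\langle b\rangle\}\cup\Gamma_b)$, one inside each dotted oval. In Case~1 of the proof of Theorem~\ref{thm:div}, winning strategies $\Sigma_0,\Sigma_1,\Sigma_2$ of player II are glued. The choice in the coset $a^i\langle b\rangle$ is prescribed by $\tau_i$, and $\Sigma_i$ makes all other choices in the oval at $a^i$. The choices in the two other ovals are the moves of the opponent of $\Sigma_i$.}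
\label{fig:tree}
\end{figure}

\section{The divisibility theorem}\label{sec:div}

\begin{theorem}\label{thm:div}
Let $c:\Omega_d\to\mathbb Z$ be a Borel function and $R\in\mathbb Z$, with
\begin{equation}\label{eq:sums}
\sum_{i<d}c(a^iy)=R=\sum_{j<d}c(b^jy)\qquad\text{for all }y\in\Omega_d .
\end{equation}
Then $d\mid R$.
\end{theorem}

If $d\mid R$, the constant function $c=R/d$ satisfies \eqref{eq:sums}. The theorem says that without divisibility no integer-valued Borel function has the same sum $R$ over all orbits of both kinds.

We use Borel determinacy in the following form. Two players alternately choose elements of finite nonempty sets, one prescribed set for each move, and so produce a point of the product of these sets. If the set of points for which II wins is a Borel subset of this product, then one of the players has a winning strategy, that is, a rule giving each of the player's moves in terms of the opponent's earlier moves, such that the player wins every play in which the rule is followed.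

\begin{proof}[Proof of Theorem~\ref{thm:div}]
Suppose $d\nmid R$, and let
\[
A=\{y\in\Omega_d:c(y)>R/d\},
\]
a Borel set. Since $R/d$ is not an integer, $c<R/d$ off $A$. We show that one of the following holds:
\begin{enumerate}
\item[(i)] there is $y\in\Omega_d$ with $a^iy\in A$ for all $i$;
\item[(ii)] there is $y\in\Omega_d$ with $b^jy\notin A$ for all $j$.
\end{enumerate}
In case (i) $\sum_ic(a^iy)>R$, and in case (ii) $\sum_jc(b^jy)<R$. Both contradict \eqref{eq:sums}.

\medskip
\emph{The games.} For $\sigma\in\langle a\rangle$ and $\tau\in\langle b\rangle$, the game $\mathcal G(\sigma,\tau)$ produces a point $y\in\Omega_d$ with $y(\langle a\rangle)=\sigma$ and $y(\langle b\rangle)=\tau$. In turn $n=1,2,\dots$, first I chooses $y(\gamma)\in\gamma$ for all $\gamma\in\Gamma_a$ with $|\gamma|=n$, then II chooses $y(\gamma)\in\gamma$ for all $\gamma\in\Gamma_b$ with $|\gamma|=n$. By \eqref{eq:split} this determines $y$. Player II wins if $y\in A$. Each move is a choice from a prescribed finite set, $y$ depends continuously on the play, and $A$ is Borel, so the game is determined.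

How should strategies be combined? To get (i), we want a $y$ such that all $d$ points $a^{-i}y$ are plays won by II. These plays share the coset $\langle a\rangle$, and
\[
(a^{-i}y)(\langle a\rangle)=a^{-i}\,y(\langle a\rangle),
\]
so their values $\sigma$ necessarily run through all of $\langle a\rangle$. In contrast, $(a^{-i}y)(\langle b\rangle)=a^{-i}\,y(a^i\langle b\rangle)$, and the cosets $a^i\langle b\rangle$ are different, so the values $\tau$ can be prescribed freely. What we need is therefore that for each $\sigma$ II wins for some $\tau$. For (ii) the roles are exchanged: we need some $\sigma$ such that I wins for each $\tau$. By determinacy, these are exactly the two complementary cases.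

\medskip
\emph{Case 1: for each $\sigma\in\langle a\rangle$ there is $\tau\in\langle b\rangle$ such that II has a winning strategy in $\mathcal G(\sigma,\tau)$.} For $0\le i<d$ choose $\tau_i\in\langle b\rangle$ and a winning strategy $\Sigma_i$ of II in $\mathcal G(a^{-i},\tau_i)$. We construct $y\in\Omega_d$ such that each
\[
y_i=a^{-i}\cdot y,\qquad y_i(\gamma)=a^{-i}\,y(a^i\gamma),
\]
is a play of $\mathcal G(a^{-i},\tau_i)$ in which II follows $\Sigma_i$. Put
\[
y(\langle a\rangle)=1,\qquad y(a^i\langle b\rangle)=a^i\tau_i\quad(0\le i<d).
\]
Then $y_i(\langle a\rangle)=a^{-i}$ and $y_i(\langle b\rangle)=\tau_i$, as required. By the first part of \eqref{eq:glue}, it remains to define $y(a^i\gamma')$ for $0\le i<d$ and $\gamma'\in\Gamma_b$, and we do this by recursion on $|\gamma'|$.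

Let $n\ge0$ and suppose that $y(a^i\gamma')$ is defined for all $i$ and all $\gamma'\in\{\langle b\rangle\}\cup\Gamma_b$ with $|\gamma'|\le n$, in such a way that in each $y_i$ the moves of II in the turns up to $n$ follow $\Sigma_i$. Fix $i$. The moves of I in the play $y_i$ in the turns up to $n+1$ are the values $y_i(\gamma)$ for $\gamma\in\Gamma_a$, $|\gamma|\le n+1$. By \eqref{eq:rec} such a $\gamma$ is $a^k\gamma'$ with $0<k<d$, $\gamma'\in\{\langle b\rangle\}\cup\Gamma_b$ and $|\gamma'|\le n$. So
\[
y_i(\gamma)=a^{-i}\,y(a^{i+k}\gamma')
\]
is already defined (read $i+k$ modulo $d$). Hence $\Sigma_i$ gives the answer of II in turn $n+1$, that is, values $y_i(\gamma')$ for $\gamma'\in\Gamma_b$ with $|\gamma'|=n+1$. We put $y(a^i\gamma')=a^i\,y_i(\gamma')$ for these $\gamma'$. Doing this for all $i$ is consistent, since the cosets $a^i\gamma'$ are different for different pairs $(i,\gamma')$.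

In the limit, $y\in\Omega_d$, and each $a^{-i}y=y_i$ is a play won by II. So $a^{-i}y\in A$ for all $i$, which is (i).

\medskip
\emph{Case 2: otherwise.} Then there is $\sigma\in\langle a\rangle$ such that II has no winning strategy in $\mathcal G(\sigma,\tau)$ for any $\tau\in\langle b\rangle$. By determinacy, I has for each $j<d$ a winning strategy $\Theta_j$ in $\mathcal G(\sigma,b^{-j})$. We construct $y\in\Omega_d$ such that each $y_j=b^{-j}\cdot y$ is a play of $\mathcal G(\sigma,b^{-j})$ in which I follows $\Theta_j$. Put
\[
y(\langle b\rangle)=1,\qquad y(b^j\langle a\rangle)=b^j\sigma\quad(0\le j<d),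
\]
so that $y_j(\langle b\rangle)=b^{-j}$ and $y_j(\langle a\rangle)=\sigma$. By the second part of \eqref{eq:glue}, it remains to define $y(b^j\gamma')$ for $0\le j<d$ and $\gamma'\in\Gamma_a$.

Let $n\ge0$ and suppose that $y(b^j\gamma')$ is defined for all $j$ and all $\gamma'\in\{\langle a\rangle\}\cup\Gamma_a$ with $|\gamma'|\le n$, such that in each $y_j$ the moves of I in the turns up to $n$ follow $\Theta_j$. The moves of II in $y_j$ in the turns up to $n$ are the values $y_j(\gamma)$ for $\gamma\in\Gamma_b$, $|\gamma|\le n$. By \eqref{eq:rec}, $\gamma=b^k\gamma'$ with $0<k<d$, $\gamma'\in\{\langle a\rangle\}\cup\Gamma_a$ and $|\gamma'|\le n-1$, so $y_j(\gamma)=b^{-j}y(b^{j+k}\gamma')$ is already defined. Hence $\Theta_j$ gives the move of I in turn $n+1$, that is, values $y_j(\gamma')$ for $\gamma'\in\Gamma_a$ with $|\gamma'|=n+1$, and we put $y(b^j\gamma')=b^jy_j(\gamma')$. In the limit each $b^{-j}y=y_j$ is a play won by I, so $b^{-j}y\notin A$ for all $j$, which is (ii).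
\end{proof}

\begin{remark}\label{rem:choice}
The hypothesis that $c$ is Borel cannot be dropped. Consider the bipartite multigraph whose vertices are the $\langle a\rangle$-orbits on one side and the $\langle b\rangle$-orbits on the other, and in which each $y\in\Omega_d$ is an edge joining its two orbits. By \eqref{eq:one} all orbits have exactly $d$ elements, so the graph is $d$-regular. Hall's theorem and a compactness argument give, for each of the two sides, a matching that covers it, and by the usual Cantor--Bernstein argument the two combine to a perfect matching $A$. Then $c=1_A$ satisfies \eqref{eq:sums} with $R=1$. Moreover, $X_d$ and $A$ are equidecomposable, by cutting $X_d$ according to the $i<d$ with $a^iy\in A$; and likewise $A$ and $Y_d$. So in the algebra of all subsets of $\Omega_d$ the sets $X_d$ and $Y_d$ are equidecomposable.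
\end{remark}

\section{The pair}\label{sec:pair}

Fix a set $P$ of primes, and let $\mathfrak D$ be the set of all $d\ge2$ with no prime factor in $P$. We now combine the spaces $\Omega_d$ with the new coordinates. Two points need care. To divide an arbitrary set by $q\in P$ we need a $\mathbb Z_q$-coordinate on which it does not depend. A Borel set may depend on countably many coordinates, so we take $\omega_1$ of them and admit only sets that depend on countably many. On the other hand, the count in Section~\ref{sec:fail} has to be finite, so each group element may change only finitely many coordinates.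

\begin{itemize}
\item Let $\Omega=\{*\}\sqcup\bigsqcup_{d\in\mathfrak D}\Omega_d$, a standard Borel space. (The point $*$ only makes sure that $\Omega\ne\emptyset$ when $\mathfrak D=\emptyset$.) For $d\in\mathfrak D$ let $a_d,b_d$ be the Borel automorphisms of $\Omega$ that act on $\Omega_d$ as $a,b\in W_d$ and trivially elsewhere. Let $\Lambda$ be the group generated by all $a_d,b_d$. Every $\lambda\in\Lambda$ maps $\Omega_d$ to itself and acts there as an element of $W_d$.
\item Let $T=P\times\omega_1$. We call $q$ the \emph{prime} of the index $t=(q,\alpha)\in T$. For $D\subseteq T$ let $K_D=\prod_{(q,\alpha)\in D}\mathbb Z_q$, and let $K=K_T$.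
\item Let $F$ be the group of all bijections $\varphi$ of $K$ for which there are a finite set $J\subseteq T$, a \emph{support} of $\varphi$, and a permutation $\rho$ of the finite set $K_J$ with
\[
\varphi(k)|_J=\rho(k|_J),\qquad \varphi(k)|_{T\setminus J}=k|_{T\setminus J}\qquad(k\in K).
\]
A larger finite set is again a support. So finitely many members of $F$ have a common support, and $F$ is closed under products and inverses.
\item Let $E=\Omega\times K\times\omega$. For countable $D\subseteq T$ let $E_D=\Omega\times K_D\times\omega$, a standard Borel space, and let $\mathrm{pr}_D:E\to E_D$ be the restriction map in the second coordinate. Let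
\[
\mathbf B_D=\{\mathrm{pr}_D^{-1}(E_0):E_0\subseteq E_D\text{ Borel}\},\qquad \mathbf B=\bigcup_{D\subseteq T\text{ countable}}\mathbf B_D .
\]
\item Let $G=\Lambda\times F\times\mathrm{Symm}(\omega)$, acting coordinatewise on $E$.
\end{itemize}

\begin{lemma}\label{lem:admissible}
$(\mathbf B,G)$ is an admissible pair.
\end{lemma}

\begin{proof}
Each $\mathbf B_D$ is a $\sigma$-algebra. If $D\subseteq D'$, then $\mathbf B_D\subseteq\mathbf B_{D'}$, since $\mathrm{pr}_D$ is $\mathrm{pr}_{D'}$ followed by a Borel map $E_{D'}\to E_D$. Countably many members of $\mathbf B$ lie in sets $\mathbf B_{D_n}$, hence all in $\mathbf B_D$ for the countable set $D=\bigcup_nD_n$. So $\mathbf B$ is a $\sigma$-algebra of subsets of $E$, and is countably complete.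

Let $g=(\lambda,\varphi,\pi)\in G$ and $U\in\mathbf B$. Choose a countable $D$ that contains a support of $\varphi$, with $U\in\mathbf B_D$. Then $g$ induces a Borel automorphism $g_D$ of $E_D$ with $\mathrm{pr}_D\circ g=g_D\circ\mathrm{pr}_D$, so $g\,\mathrm{pr}_D^{-1}(E_0)=\mathrm{pr}_D^{-1}(g_DE_0)$ and $gU\in\mathbf B_D$. Thus $G$ acts on $\mathbf B$ by automorphisms. The members of $\mathbf B$ separate the points of $E$, so different members of $G$ induce different automorphisms, and we may regard $G$ as a group of automorphisms of $\mathbf B$.

Finally let $U,V\in\mathbf B$. Split $U$ into its parts on the even and on the odd levels $n\in\omega$. Move the first part by a permutation of $\omega$ with $2m\mapsto4m$ and the second by one with $2m+1\mapsto4m+2$ for all $m\in\omega$. Such permutations exist, as the domains and ranges of these partial maps have infinite complements. This gives $U'\sim U$ on even levels. In the same way, $2m\mapsto4m+1$ and $2m+1\mapsto4m+3$ give $V'\sim V$ on odd levels. So $U'\cap V'=\emptyset$.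
\end{proof}

Let $\mathcal S$ be the type semigroup of this pair.

\section{Division by the primes in $P$}\label{sec:divide}

Let $q\in P$. For $U\in\mathbf B$ and an index $t\in T$ with prime $q$ put
\[
U_t=U\cap\{(y,k,n)\in E:k_t=0\}\in\mathbf B .
\]
If $U$ does not depend on the coordinate $t$, this is a $q$-th part of $U$. We show that for all but countably many $t$ its type depends on the type of $U$ only.

\begin{lemma}\label{lem:fresh}
All indices $t,t'$ below have prime $q$, and $D\subseteq T$ is countable.
\begin{enumerate}
\item[(1)] If $U\in\mathbf B_D$ and $t\notin D$, then $q\cdot(U_t)=(U)$.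
\item[(2)] If $U\in\mathbf B_D$ and $t,t'\notin D$, then $U_t\sim U_{t'}$.
\item[(3)] If $U\sim V$, there is a countable $D\subseteq T$ such that $U_t\sim V_t$ for all $t\notin D$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) $U$ is the disjoint union of the sets $U\cap\{k_t=j\}$, $j\in\mathbb Z_q$. As $U$ does not depend on the coordinate $t$, the element of $F$ that adds $j$ to this coordinate maps $U_t$ onto $U\cap\{k_t=j\}$.

(2) The element of $F$ that interchanges the coordinates $t,t'$ maps $U$ to $U$, and $U_t$ to $U_{t'}$.

(3) Let $U=\bigsqcup_jU_j'$, $V=\bigsqcup_jV_j'$, $g_jU_j'=V_j'$, with finitely many $j$ and $g_j\in G$. Let $D$ be a finite set that contains supports of the $F$-components of all $g_j$. If $t\notin D$, then $g_j$ does not change the coordinate $t$, so $g_j$ maps $(U_j')_t$ onto $(V_j')_t$. Since $U_t=\bigsqcup_j(U_j')_t$ and $V_t=\bigsqcup_j(V_j')_t$, we get $U_t\sim V_t$.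
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(a)}]
For $U\in\mathbf B$, let $\delta_q((U))$ be the common type $(U_t)$ for all but countably many $t$ with prime $q$. There is such a type by (2); it is unique since $\{q\}\times\omega_1$ is uncountable; and it depends only on the type of $U$ by (3). If $U\cap V=\emptyset$, then $(U\cup V)_t$ is the disjoint union of $U_t$ and $V_t$, so $\delta_q$ is additive. By (1), $q\cdot\delta_q(\xi)=\xi$ for all $\xi\in\mathcal S$. By additivity, $\delta_q(q\cdot\xi)=q\cdot\delta_q(\xi)=\xi$. As noted after Theorem~\ref{thm:main}, $C(q)$ follows.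
\end{proof}

\section{Failure of cancellation for the other numbers}\label{sec:fail}

Let $d\in\mathfrak D$ and
\[
\xi_d=(X_d\times K\times\{0\}),\qquad \eta_d=(Y_d\times K\times\{0\}).
\]

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(b)}]
By \eqref{eq:one}, the sets $a_d^iX_d\times K\times\{0\}$ $(i<d)$ are disjoint with union $\Omega_d\times K\times\{0\}$, and all have type $\xi_d$. Similarly for $Y_d$. So $d\cdot\xi_d=(\Omega_d\times K\times\{0\})=d\cdot\eta_d$, and hence $m\cdot\xi_d=m\cdot\eta_d$ if $d\mid m$.

Conversely let $m\cdot\xi_d=m\cdot\eta_d$. Write $[m]=\{0,\dots,m-1\}$. Permutations of $\omega$ carry level $0$ to any other level, so this says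
\[
X_d\times K\times[m]\ \sim\ Y_d\times K\times[m].
\]
Let $X_d\times K\times[m]=\bigsqcup_jU_j$ and $Y_d\times K\times[m]=\bigsqcup_jV_j$ be finite partitions in $\mathbf B$, with $g_j=(\lambda_j,\varphi_j,\pi_j)\in G$ and $g_jU_j=V_j$.

\medskip
\emph{Counting.} Let $J$ be a common finite support of all $\varphi_j$, with $\varphi_j$ given by the permutation $\rho_j$ of $K_J$. Fix some $z\in K_{T\setminus J}$; for $r\in K_J$ let $(r,z)\in K$ be the common extension of $r$ and $z$. For $y\in\Omega_d$ put
\begin{align*}
f_j(y)&=\#\{(r,n)\in K_J\times[m]:(y,(r,z),n)\in U_j\},\\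
f'_j(y)&=\#\{(r,n)\in K_J\times[m]:(y,(r,z),n)\in V_j\}.
\end{align*}
These functions are Borel: if $U_j=\mathrm{pr}_D^{-1}(E_0)$ with $E_0\subseteq E_D$ Borel, then $f_j$ is the finite sum over $(r,n)$ of the indicators of the sections $\{y\in\Omega_d:(y,(r,z)|_D,n)\in E_0\}$, and similarly for $f_j'$. Since
\[
g_j(y,(r,z),n)=(\lambda_jy,(\rho_j(r),z),\pi_j(n))
\]
and $g_jU_j=V_j$, the map $(r,n)\mapsto(\rho_j(r),\pi_j(n))$ is a bijection from the set counted by $f_j(y)$ to the set counted by $f'_j(\lambda_jy)$. So $f_j=f_j'\circ\lambda_j$ on $\Omega_d$. Let $N=|K_J|$ and $R=mN$. Since the $U_j$ partition $X_d\times K\times[m]$ and the $V_j$ partition $Y_d\times K\times[m]$, we have $\sum_jf_j=R\cdot1_{X_d}$ and $\sum_jf'_j=R\cdot1_{Y_d}$. Hence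
\begin{equation}\label{eq:transport}
R\cdot1_{X_d}-R\cdot1_{Y_d}=\sum_j\bigl(f_j'\circ\lambda_j-f'_j\bigr)\qquad\text{on }\Omega_d .
\end{equation}

\emph{Separating $a$ from $b$.} On $\Omega_d$, $\lambda_j$ acts as a product $c_1c_2\cdots c_s$ with all $c_i\in\{a,b\}$ (inverses are not needed, since $a$ and $b$ have finite order). For any $f:\Omega_d\to\mathbb Z$,
\[
f\circ c_1\cdots c_s-f=\sum_{i=1}^s\bigl(f_i^*\circ c_i-f_i^*\bigr),\qquad f_i^*=f\circ c_1\cdots c_{i-1},
\]
because the sum telescopes. We apply this to each term of \eqref{eq:transport}, and let $h_a$ (resp.\ $h_b$) be the sum of all $f_i^*$ that occur with $c_i=a$ (resp.\ $c_i=b$). Then $h_a,h_b:\Omega_d\to\mathbb Z$ are Borel and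
\[
R\cdot1_{X_d}-R\cdot1_{Y_d}=(h_a\circ a-h_a)+(h_b\circ b-h_b).
\]

\emph{Conclusion.} Let
\[
c=R\cdot1_{X_d}-(h_a\circ a-h_a)=R\cdot1_{Y_d}+(h_b\circ b-h_b).
\]
The sum of $h_a\circ a-h_a$ over $y,ay,\dots,a^{d-1}y$ telescopes to $h_a(a^dy)-h_a(y)=0$. By \eqref{eq:one}, the first expression for $c$ gives $\sum_{i<d}c(a^iy)=R$ for all $y\in\Omega_d$. In the same way, the second expression gives $\sum_{j<d}c(b^jy)=R$. By Theorem~\ref{thm:div}, $d\mid R=mN$. But $N=|K_J|$ is a (possibly empty) product of primes in $P$, and $d$ has no prime factor in $P$. So $d\mid m$.
\end{proof}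

This completes the proof of Theorem~\ref{thm:main}, and of Theorems~\ref{thm:conj} and~\ref{thm:class}.

\section{The order on types}\label{sec:order}

Recall that $\xi\le\eta$ means $\xi+\zeta=\eta$ for some type $\zeta$. To prove Theorem~\ref{thm:order}, we must exclude $m\xi_d\le m\eta_d$ when $d\nmid m$. A symmetry of the construction exchanges $\xi_d$ and $\eta_d$, so one inequality gives both, and then the following Cantor--Bernstein theorem (Banach) reduces the matter to equality.

\begin{proposition}\label{prop:CB}
In every admissible pair, $\xi\le\eta$ and $\eta\le\xi$ imply $\xi=\eta$.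
\end{proposition}

\begin{proof}
Let $u,v$ represent $\xi,\eta$, and for $x\in\mathbf B$ let $\mathbf B|x$ be the principal ideal $\{w:w\le x\}$. Since $\xi\le\eta$, there are disjoint $u',w'$ with $u'\sim u$ and $u'\vee w'\sim v$. Restricting the second equidecomposition to $u'$, we see that $u$ is equidecomposable with some $v_0\le v$. Let $u=\bigsqcup u_i$, $v_0=\bigsqcup v_i$ and $g_iu_i=v_i$ with $g_i\in G$. Then $f(w)=\bigvee_ig_i(w\wedge u_i)$ defines a Boolean isomorphism $f$ from $\mathbf B|u$ onto $\mathbf B|v_0$, with $f(w)\sim w$ for all $w\le u$. Likewise there is a Boolean isomorphism $g$ from $\mathbf B|v$ onto $\mathbf B|g(v)$, where $g(v)\le u$, with $g(w)\sim w$ for all $w\le v$. As isomorphisms onto principal ideals, $f$ and $g$ preserve countable suprema.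

Let $z_0=u-g(v)$ and $z=\bigvee_{n\ge0}(gf)^nz_0$, which exists by countable completeness. Then $z=z_0\vee gf(z)$. Hence
\[
u-z=(u-z_0)-gf(z)=g(v)-g(f(z))=g(v-f(z)).
\]
So $z\sim f(z)$ and $u-z\sim v-f(z)$, and therefore $u=z\vee(u-z)\sim f(z)\vee(v-f(z))=v$.
\end{proof}

\begin{lemma}\label{lem:sym}
For every $d\in\mathfrak D$ there is an automorphism of $(\mathcal S,+,\le)$ that interchanges $\xi_d$ and $\eta_d$.
\end{lemma}

\begin{proof}
Let $\iota$ be the automorphism of $W_d$ that exchanges $a$ and $b$. It maps cosets of $\langle a\rangle$ to cosets of $\langle b\rangle$ and vice versa. For $y\in\Omega_d$ let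
\[
(\theta y)(\gamma)=\iota\bigl(y(\iota(\gamma))\bigr)\qquad(\gamma\in\Gamma).
\]
As $y(\iota(\gamma))\in\iota(\gamma)$ and $\iota^2=1$, we have $(\theta y)(\gamma)\in\gamma$ and $\theta^2=1$. So $\theta$ is a homeomorphism of $\Omega_d$. For $g\in W_d$,
\[
\theta(g\cdot y)(\gamma)=\iota\bigl(g\,y(g^{-1}\iota(\gamma))\bigr)=\iota(g)\,\iota\bigl(y(\iota(\iota(g)^{-1}\gamma))\bigr)=\bigl(\iota(g)\cdot\theta y\bigr)(\gamma).
\]
Moreover, $(\theta y)(\langle b\rangle)=\iota(y(\langle a\rangle))$, so $\theta X_d=Y_d$.

Extend $\theta$ by the identity to the rest of $\Omega$, and to $E$ acting on the first coordinate only. Then $\theta$ preserves $\mathbf B$. Conjugation by $\theta$ exchanges $a_d$ and $b_d$, fixes $a_{d'},b_{d'}$ for $d'\ne d$, and is the identity on the factors $F$ and $\mathrm{Symm}(\omega)$. So $\theta$ normalizes $G$. Therefore $U\sim V$ implies $\theta U\sim\theta V$, and $\theta$ induces an automorphism of $(\mathcal S,+)$, hence of $(\mathcal S,+,\le)$. It interchanges $\xi_d$ and $\eta_d$ because $\theta X_d=Y_d$ and $\theta Y_d=X_d$.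
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:order}]
Let $q\in P$ and $q\xi\le q\eta$, say $q\xi+\zeta=q\eta$. Applying the additive map $\delta_q$ gives $\xi+\delta_q(\zeta)=\eta$, so $\xi\le\eta$. Hence $O(q)$ holds.

Let $d\in\mathfrak D$. If $d\mid m$, then $m\xi_d=m\eta_d$ by Theorem~\ref{thm:main}(b), so $m\xi_d\le m\eta_d$. Conversely let $m\xi_d\le m\eta_d$. By Lemma~\ref{lem:sym}, also $m\eta_d\le m\xi_d$. By Proposition~\ref{prop:CB}, $m\xi_d=m\eta_d$, and $d\mid m$ by Theorem~\ref{thm:main}(b). For $m=1$ we get $\xi_d\not\le\eta_d$, and by symmetry $\eta_d\not\le\xi_d$.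

Lemma~\ref{lem:formal} holds for $O$: if $r\xi\le r\eta$, multiply by $N/r$ and use $O(N)$; if $m(n\xi)\le m(n\eta)$, use $O(m)$ and then $O(n)$; and $O(1)$ is trivial. In the pair of Theorem~\ref{thm:main}, $O(q)$ holds for $q\in P$. For a prime $p\notin P$, $O(p)$ fails, since $p\,\xi_p\le p\,\eta_p$ and $\xi_p\not\le\eta_p$. These are all the facts used in the proof of Theorems~\ref{thm:conj} and~\ref{thm:class}, so that proof applies with $O$ in place of $C$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{failure}
\emph{The Failure Of Cancellation Laws For Equidecomposability Types},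
\url{http://core-cms.prod.aop.cambridge.org/core/services/aop-cambridge-core/content/view/695391E29699088BD98FF21FA8973FC8/S0008414X00005502a.pdf/the-failure-of-cancellation-laws-for-equidecomposability-types.pdf}.

\bibitem{marks}
A. Marks, \emph{A determinacy approach to Borel combinatorics}, J. Amer. Math. Soc. 29 (2016).

\bibitem{martin}
D. A. Martin, \emph{Borel determinacy}, Ann. of Math. 102 (1975).

\end{thebibliography}

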